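\title{The $\hat{A}$-genus of spin manifolds with pure local actions of tori}

\begin{abstract}
A local action of tori on a manifold is a family of torus actions on the sets of an open cover which agree on overlaps up to monomorphisms of the tori; it is pure if all the tori have the same dimension. We prove the conjecture that a closed connected spin $4n$-manifold with a pure local action of tori has vanishing $\hat{A}$-genus. More generally, $\hat{A}(TM)$ pairs trivially with every rational class pulled back along a map to a finite complex that is constant on orbits. Conversely, up to rational multiples $\hat{A}$ is the only combination of Pontryagin numbers that vanishes on all such manifolds. The proof splits spinors locally into torus weights and deforms the Dirac operator, weight by weight, by Clifford multiplication with vector fields tangent to the orbits.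
\end{abstract}

\section{Introduction}\label{sec:intro}

All manifolds and actions are smooth, homomorphisms of tori are continuous, and \emph{closed} means compact without boundary.

\begin{definition}\label{def:local}
A \emph{local action of tori} on a manifold $M$ consists of an open cover $\{U_\alpha\}$ of $M$ and, for each $\alpha$, an effective action $(t,x)\mapsto t\cdot_\alpha x$ of a torus $T_\alpha$ of dimension $k_\alpha\ge1$ on $U_\alpha$, subject to the following condition. If $U_{\alpha\beta}:=U_\alpha\cap U_\beta$ is nonempty, then it is invariant under both actions and, after interchanging $\alpha$ and $\beta$ if necessary, $k_\alpha\le k_\beta$ and there is a monomorphism $\xi_{\alpha\beta}\colon T_\alpha\to T_\beta$ with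
\[
t\cdot_\alpha x=\xi_{\alpha\beta}(t)\cdot_\beta x\qquad(t\in T_\alpha,\ x\in U_{\alpha\beta}).
\]
The actions may have fixed points. The local action is \emph{pure} if all $k_\alpha$ are equal, and \emph{mixed} otherwise.
\end{definition}

A monomorphism between tori of the same dimension is an isomorphism: its differential is bijective, so its image is open and closed. Hence for a pure local action the set $T_\alpha x$ does not depend on the chart $U_\alpha$ containing $x$; we call it the \emph{orbit} of $x$.

For a real vector bundle $E$ with rational Pontryagin class written formally as $\prod_j(1+x_j^2)$, put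
\[
\hat{A}(E)=\prod_j\frac{x_j/2}{\sinh(x_j/2)}=1-\tfrac1{24}\,p_1(E)+\cdots\in H^{4*}(\,\cdot\,;\mathbb Q).
\]
This class is multiplicative under direct sums, and the \emph{$\hat{A}$-genus} of a closed oriented $4n$-manifold is $\hat{A}(M)=\langle\hat{A}(TM),[M]\rangle$.

An effective action of a torus on all of $M$ is a pure local action with one chart. For such actions the theorem of Atiyah and Hirzebruch applies: the $\hat{A}$-genus of a closed connected spin $4n$-manifold with a nontrivial action of $S^1$ vanishes. This does not extend to mixed local actions. The bordism group of closed spin $4$-manifolds admitting local actions of tori is isomorphic to $\mathbb Z$, with a generator of signature $16$, and $\hat{A}(M)=-\frac18\operatorname{Sign}(M)$ in dimension $4$; so there are closed spin $4$-manifolds with mixed local actions and $\hat{A}(M)\ne0$.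

A pure local action is much closer to a global one. Near every point there is one torus, and what separates the structure from a global action is only that this torus may return changed by an automorphism when it is carried around a loop. If these holonomy automorphisms form a finite group, a finite cover carries a global action and the theorem of Atiyah and Hirzebruch gives $\hat{A}(M)=0$; if all the actions are free, every Pontryagin number vanishes for reasons of dimension (Example~\ref{ex:easy}). These two extreme cases suggest the following statement, which is posed as a conjecture in \cite{BLAT}: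
\begin{quote}
\emph{$\hat{A}(M)=0$ for every closed connected spin $4n$-manifold $M$ admitting a pure local action of tori.}
\end{quote}
The difficulty is that the holonomy can be infinite and leave no circle invariant on any finite cover, while the actions are not free (Example~\ref{ex:pants}). We prove the conjecture.

\begin{theorem}\label{thm:main}
If $M$ is a closed connected spin $4n$-manifold with a pure local action of tori, then $\hat{A}(M)=0$.
\end{theorem}

This is the case $L=\mathrm{pt}$, $x=1$ of a statement about classes that come from the orbit space.

\begin{theorem}\label{thm:strong}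
Let $M$ be a closed connected spin manifold of any dimension with a pure local action of tori. Let $F\colon M\to L$ be a continuous map to a finite complex which is constant on the orbits of the local action. Then
\[
\langle\hat{A}(TM)\cup F^*x,[M]\rangle=0\qquad\text{for all }x\in H^*(L;\mathbb Q).
\]
\end{theorem}

Rationally, the $\hat{A}$-genus is the only bordism obstruction.

\begin{theorem}\label{thm:converse}
Let $n\ge1$ and $b\in\Omega^{\mathrm{Spin}}_{4n}$. Some nonzero multiple of $b$ is represented by a closed connected spin manifold with a pure local action of tori if and only if $\hat{A}(b)=0$. Consequently the rational multiples of $\hat{A}$ are the only rational linear combinations of Pontryagin numbers that vanish on all such $4n$-manifolds.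
\end{theorem}

Both hypotheses of Theorem~\ref{thm:main} are needed. The manifold $\mathbb{CP}^2$ is not spin, has an effective action of $T^2$, and $\hat{A}(\mathbb{CP}^2)=-\frac{3}{24}=-\frac18$. The mixed examples above show that purity cannot be dropped.

The proof of Theorem~\ref{thm:strong} has an analytic and a topological half. The Lie algebras of the tori form a flat vector bundle $\mathfrak t$ over $M$ (Section~\ref{sec:pure}). Spinors split locally into weights $\mu$ of the tori. On each weight space we add to the Dirac operator a large multiple of Clifford multiplication by a vector field $v_\mu$ tangent to the orbits; Section~\ref{sec:plane} shows the mechanism on the rotation of the plane. For $\mu\ne0$ there is a choice of $v_\mu$ compatible with the holonomy, and for $\mu=0$ there is one as soon as $\mathfrak t$ has a nowhere zero section constant on orbits. The deformed operator is invertible, so the index vanishes (Section~\ref{sec:analysis}). In general no such section is at hand. We create one by passing to a bundle of products of spheres over $M$, and we recover the characteristic number of $M$ by twisting (Section~\ref{sec:topology}).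 This step rests on the rational vanishing of Euler classes of flat $SL_k(\mathbb Z)$-bundles, due to Sullivan, which is reproved in Section~\ref{sec:euler}. Theorem~\ref{thm:converse} is proved in Section~\ref{sec:converse}.

\section{Pure structures and basic objects}\label{sec:pure}

\subsection{Connected charts}
In Definition~\ref{def:local} a chart may be disconnected, and then an effective action need not be effective on each component. We first remove this defect, since it is effectiveness on every invariant open set that makes the maps $\xi_{\alpha\beta}$ a cocycle.

\begin{lemma}\label{lem:rigid}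
Let a torus act on a connected manifold $W$. If an element $t$ fixes a point and its differential there is the identity, then $t$ acts trivially on $W$. In particular this holds if $t$ acts trivially on a nonempty open set.
\end{lemma}

\begin{proof}
Average a Riemannian metric over the torus, so that $t$ is an isometry. The set of points fixed by $t$ with identity differential is closed, and it is open because $t$ commutes with the Riemannian exponential map.
\end{proof}

\begin{definition}\label{def:pure}
A \emph{pure structure of rank $k\ge1$} on a closed manifold $X$ is a pure local action of $k$-dimensional tori whose cover is finite and whose charts $U_\alpha$ are nonempty and connected. We put $\xi_{\beta\alpha}=\xi_{\alpha\beta}^{-1}$ and $\xi_{\alpha\alpha}=\mathrm{id}$.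
\end{definition}

By Lemma~\ref{lem:rigid}, in a pure structure $T_\alpha$ acts effectively on every nonempty invariant open subset of $U_\alpha$. If $U_\alpha\cap U_\beta\cap U_\gamma\neq\emptyset$, then $\xi_{\beta\gamma}\xi_{\alpha\beta}(t)$ and $\xi_{\alpha\gamma}(t)$ act on this set in the same way, namely as $t$. Hence
\begin{equation}\label{eq:cocycle}
\xi_{\beta\gamma}\,\xi_{\alpha\beta}=\xi_{\alpha\gamma}\qquad\text{whenever }U_\alpha\cap U_\beta\cap U_\gamma\ne\emptyset .
\end{equation}

\begin{lemma}\label{lem:normalize}
A closed connected manifold $M$ with a pure local action of tori has a pure structure with the same orbits.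
\end{lemma}

\begin{proof}
Let $k$ be the common dimension of the tori. A component $W$ of $U_\alpha$ is $T_\alpha$-invariant because $T_\alpha$ is connected; let $N_W\subset T_\alpha$ be the closed subgroup acting trivially on $W$. Let $W'$ be a component of $U_\beta$ meeting $W$. The set $W\cap U_{\alpha\beta}$ is invariant under $T_\alpha$, hence under $T_\beta$, because the two actions on $U_{\alpha\beta}$ correspond under the isomorphism $\xi_{\alpha\beta}$. The same holds for $W'\cap U_{\alpha\beta}$, so $W\cap W'$ is invariant under both tori. By Lemma~\ref{lem:rigid}, $t\in N_W$ if and only if $t$ acts trivially on $W\cap W'$, if and only if $\xi_{\alpha\beta}(t)\in N_{W'}$. So $\dim N_W=\dim N_{W'}$, and since $M$ is connected this dimension is a number $d$ independent of the component. If $d=k$, each $T_\alpha$ would act trivially on all of $U_\alpha$, contrary to effectiveness. Thus the tori $T_\alpha/N_W$ have dimension $k-d\ge1$ and act effectively on the components $W$, the $\xi_{\alpha\beta}$ descend to isomorphisms, and the orbits are unchanged. Choose a finite subcover.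
\end{proof}

\subsection{The flat bundle of Lie algebras}
Let $X$ carry a pure structure of rank $k$. Let $\mathfrak t_\alpha$ be the Lie algebra of $T_\alpha$ and $\Lambda_\alpha=\ker(\exp\colon\mathfrak t_\alpha\to T_\alpha)\cong\mathbb Z^k$. By \eqref{eq:cocycle}, the products $U_\alpha\times\mathfrak t_\alpha\supset U_\alpha\times\Lambda_\alpha$ glue along the constant maps $d\xi_{\alpha\beta}$ to a flat vector bundle $\mathfrak t\to X$ containing a local system of lattices $\Lambda$. Its holonomy lies in $GL_k(\mathbb Z)$. For $\eta\in\mathfrak t_\alpha$ let $\eta^\sharp$ be the vector field on $U_\alpha$ generated by $\eta$. The maps $(x,\eta)\mapsto\eta^\sharp(x)$ agree on overlaps and define a bundle map $\mathfrak t\to TX$ whose image at $x$ is the tangent space of the orbit; the image of a section $\Xi$ is written $\Xi^\sharp$.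

\begin{example}\label{ex:easy}
Let $M$ be a closed connected spin $4n$-manifold with a pure structure.

(a) Suppose the holonomy group of $\Lambda$ is finite; this is automatic for $k=1$, where $GL_1(\mathbb Z)=\{\pm1\}$. A component $M'$ of the bundle of bases of $\Lambda$ is a finite cover of $M$, trivial over each $U_\alpha$. On $M'$ the tautological basis identifies all the tori with $\mathbb R^k/\mathbb Z^k$, which therefore acts globally. Then $\hat{A}(M')=0$ by the theorem of Atiyah and Hirzebruch, and $\hat{A}(M')$ is $\hat{A}(M)$ times the degree of the cover.

(b) Suppose all $T_\alpha$ act freely. Then the orbit map is a fiber bundle over a manifold $B$ of dimension $4n-k$, its vertical tangent bundle is $\mathfrak t$, and $\mathfrak t$ is pulled back from $B$. So $TM$ is pulled back from $B$, and all Pontryagin numbers vanish.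
\end{example}

\begin{example}\label{ex:pants}
Let $\Sigma$ be the $2$-sphere with three open discs removed, and let $E\to\Sigma$ be the flat bundle with fiber $\mathbb R^2/\mathbb Z^2$ whose holonomies around the boundary circles are conjugate to $g_1$, $g_2$, $(g_1g_2)^{-1}$, where
\[
g_1=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad g_2=\begin{pmatrix}1&0\\-2&1\end{pmatrix},\qquad g_1g_2=\begin{pmatrix}-3&2\\-2&1\end{pmatrix}.
\]
Translations in the fibers act locally on $E$. The three matrices send $(1,0)$, $(0,1)$, $(1,1)$ respectively to $\pm$ themselves. In a lattice basis beginning with that vector, the automorphism of the torus reads $(z,w)\mapsto(z^{\epsilon}w^m,w^{\epsilon})$ with $\epsilon=\pm1$. Reading $z^{-1}$ as $\bar z$, it extends to a diffeomorphism of $D^2\times S^1$ that is equivariant for the same automorphism. Gluing the three mapping tori of $D^2\times S^1$ to $\partial E$ gives a closed $4$-manifold with a pure local action of $2$-tori, some of whose orbits are circles. On a finite cover the holonomy group contains $g_1^N$ and $g_2^N$ for some $N\geq1$, and these have no common nonzero fixed vector. So on no finite cover does $\mathfrak t$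 have a nonzero flat section, and no circle in the local tori is globally defined.
\end{example}

The example shows that a globally defined vector field tangent to the orbits has to come from a section of $\mathfrak t$ that varies from orbit to orbit.

\subsection{Basic functions, metrics and bundles}
Each $U_\alpha$ is a union of orbits. A function on $X$ is \emph{basic} if it is constant on orbits. A section of $\mathfrak t$, or a fiber metric on $\mathfrak t$, is basic if on each $U_\alpha$ it is constant on orbits as a function with values in $\mathfrak t_\alpha$, or in the inner products on $\mathfrak t_\alpha$.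

\begin{lemma}\label{lem:basic}
A closed manifold $X$ with a pure structure has
\begin{itemize}
\item[(a)] a smooth partition of unity $\{\rho_\alpha\}$ by basic functions with $\operatorname{supp}\rho_\alpha\subset U_\alpha$;
\item[(b)] a Riemannian metric invariant under each $T_\alpha$ on $U_\alpha$;
\item[(c)] a smooth basic fiber metric $h$ on $\mathfrak t$;
\item[(d)] smooth basic uniform approximations of every continuous basic function with values in Hermitian matrices.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $q\colon X\to X/T$ be the orbit map. It is open, because the union of the orbits meeting an open set $W$ is $\bigcup_\alpha T_\alpha(W\cap U_\alpha)$. The orbit relation is closed in $X\times X$: if $x_j\to x\in U_\alpha$ and $y_j=t_jx_j\to y$ with $t_j\in T_\alpha$, then along a subsequence $t_j\to t$, and $y=tx$. So $X/T$ is compact Hausdorff, hence normal, and the open cover $\{q(U_\alpha)\}$ shrinks to a closed cover. Its preimages are compact unions of orbits $C_\alpha\subset U_\alpha$ covering $X$. Take a smooth function $\ge0$ with compact support in $U_\alpha$, positive on $C_\alpha$, and average it over $T_\alpha$; the average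 has the same properties and is basic. Divide by the sum over $\alpha$.

(b) Let $g_\alpha$ be a $T_\alpha$-invariant metric on $U_\alpha$ and $g=\sum\rho_\alpha g_\alpha$. Consider an orbit in $U_\beta$. If it lies in $U_\alpha$, then near it $\rho_\alpha g_\alpha$ is invariant under $T_\beta=\xi_{\alpha\beta}(T_\alpha)$; otherwise it is disjoint from $U_\alpha$ and $\rho_\alpha g_\alpha$ vanishes along it.

(c) Take $h=\sum\rho_\alpha h_\alpha$ with $h_\alpha$ a constant inner product on $\mathfrak t_\alpha$.

(d) Given $Q$ and $\varepsilon>0$, choose a smooth Hermitian $Q'$ with $\|Q'-Q\|<\varepsilon$. Since $Q$ is basic, the $T_\alpha$-average $Q'_\alpha$ of $Q'$ on $U_\alpha$ is still within $\varepsilon$ of $Q$. Take $\sum\rho_\alpha Q'_\alpha$.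
\end{proof}

We shall twist the Dirac operator by bundles that the local action does not see.

\begin{definition}\label{def:basicbundle}
A \emph{basic bundle} is the image $V\subset X\times\mathbb C^m$ of a smooth basic function $P$ with values in orthogonal projections, with the unitary connection $\nabla^Vs=P\,ds$.
\end{definition}

The torus $T_\alpha$ acts on $V|_{U_\alpha}$ by $t(x,z)=(tx,z)$, preserving $\nabla^V$. Since $\eta^\sharp(P)=0$, a section $s=Ps$ satisfies
\begin{equation}\label{eq:basicconn}
\nabla^V_{\eta^\sharp}s=P\,\eta^\sharp(s)=\eta^\sharp(Ps)=\eta^\sharp(s):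
\end{equation}
along orbits, covariant derivative and Lie derivative agree.

\begin{lemma}\label{lem:pullback}
Let $G\colon X\to Z$ be a continuous map to a compact Hausdorff space, constant on orbits. The pull-back under $G$ of any complex vector bundle on $Z$ is isomorphic to a basic bundle.
\end{lemma}

\begin{proof}
A vector bundle on $Z$ is a subbundle of a trivial one, so its pull-back is the image of a continuous basic function $P_0$ with values in orthogonal projections. By Lemma~\ref{lem:basic}(d) there is a smooth basic Hermitian $Q$ with $\|Q-P_0\|<\frac14$. Its eigenvalues lie within $\frac14$ of $\{0,1\}$, so its spectral projection $P$ for $(\frac12,\infty)$ is smooth and basic, and $\|P-Q\|<\frac14$. Thus $\|P-P_0\|<1$, and $P$ maps $\operatorname{im}P_0$ isomorphically onto $\operatorname{im}P$.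
\end{proof}

\section{The analytic theorem and the rotation of the plane}\label{sec:plane}

The analytic half of the proof is the following statement.

\begin{theorem}\label{thm:analytic}
Let $X$ be a closed even-dimensional spin manifold with a pure structure such that $\mathfrak t\to X$ has a smooth basic nowhere zero section $\zeta$. Then for every basic bundle $V$,
\[
\int_X\hat{A}(TX)\,\mathrm{ch}(V)=0 .
\]
\end{theorem}

\subsection{Dirac operators}
A spin structure on an oriented Riemannian manifold $X$ is a principal $\mathrm{Spin}$-bundle $P_{\mathrm{Spin}}$ with an equivariant double covering of the bundle $P_{SO}$ of oriented orthonormal frames. If $\dim X$ is even, the associated spinor bundle is graded, $S=S^+\oplus S^-$. Tangent vectors $e$, and $1$-forms through the metric, act on $S$ by odd skew-adjoint endomorphisms $c(e)$ with $c(e)c(e')+c(e')c(e)=-2\langle e,e'\rangle$, and the Levi-Civita connection lifts to $S$ compatibly with $c$. For a Hermitian bundle $V$ with unitary connection let $E=S\otimes V$ and $D=\sum_ic(e_i)\nabla_{e_i}$, where $(e_i)$ is a local orthonormal frame. On a closed manifold $D$ is odd and self-adjoint on $L^2(X,E)$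 with domain the Sobolev space $H^1$. We use four standard facts.
\begin{itemize}
\item[(D1)] \emph{Index theorem.} $D^+\colon H^1(E^+)\to L^2(E^-)$ is Fredholm of index $\int_X\hat{A}(TX)\,\mathrm{ch}(V)$.
\item[(D2)] $D(\chi u)=\chi Du+c(d\chi)u$ for smooth functions $\chi$.
\item[(D3)] \emph{Weitzenb\"ock formula.} $D^2=\nabla^*\nabla+\mathcal R$ with $\mathcal R$ a smooth self-adjoint bundle endomorphism.
\item[(D4)] \emph{Kato's inequality.} For smooth $w$ the function $|w|$ is Lipschitz and $|d|w||\le|\nabla w|$ almost everywhere.
\end{itemize}
The index does not change when a bounded odd self-adjoint operator is added to $D$, so it vanishes if some such sum is invertible.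

\subsection{The plane}\label{sub:plane}
Let the circle rotate $\mathbb R^2=\mathbb C$, with generator $v=\partial_\theta=-y\,e_1+x\,e_2$. Spinors are $\mathbb C^2$-valued functions, $D=c_1\partial_x+c_2\partial_y$ with $c_i=c(e_i)$, and $D^2=-\Delta$. The endomorphism $\epsilon=ic_1c_2$ is a self-adjoint involution whose eigenspaces are the two half-spinor spaces. Since $[\frac12c_1c_2,c_1]=c_2$ and $[\frac12c_1c_2,c_2]=-c_1$, rotation by the angle $t$ acts on the fiber by $\exp(\frac t2c_1c_2)$, and the Lie derivative of a spinor is
\[
\mathcal L=\partial_\theta-\tfrac12c_1c_2=\partial_\theta+\tfrac i2\epsilon .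
\]
Say that $w$ has weight $\mu$ if $\mathcal Lw=i\mu w$; a function of angular momentum $m$ with values in the eigenspace $\epsilon=\pm1$ has weight $m\pm\frac12$. The operator $ic(v)$ is odd and self-adjoint. From $\partial_xv=e_2$ and $\partial_yv=-e_1$ we get
\[
Dc(v)+c(v)D=c_1c_2-c_2c_1-2\partial_\theta=-2i\epsilon-2\partial_\theta .
\]
On weight $\mu$ we have $\partial_\theta=i\mu-\frac i2\epsilon$, and therefore
\[
\bigl(D\pm is\,c(v)\bigr)^2=-\Delta+s^2|z|^2\pm2s\mu\pm s\epsilon .
\]
The harmonic oscillator satisfies $-\Delta+s^2|z|^2\ge2s$: with $Y=x\,e_1+y\,e_2$, expand $0\le\int|df+sfY|^2$ and use $\operatorname{div}Y=2$. The Clifford term $\pm s\epsilon$ costs at most $s$, half of what the oscillator gives. So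
\[
\bigl(D+is\,c(v)\bigr)^2\ge s\ \text{ on weights }\mu\ge0,\qquad \bigl(D-is\,c(v)\bigr)^2\ge s\ \text{ on weights }\mu\le0 .
\]
One sign cannot serve all weights. For $j\ge0$ the function $\bar z^{\,j}e^{-s|z|^2/2}$ is an eigenfunction of the oscillator with eigenvalue $2s(j+1)$. With values in the eigenspace $\epsilon=-1$ it has weight $\mu=-j-\frac12$, and $2s(j+1)+2s\mu-s=0$, so it lies in the kernel of $D+is\,c(v)$.

The lesson is that the vector field must depend on the weight: on weight $\mu$ it must be generated by an element $\Xi_\mu\ne0$ of the Lie algebra with $\mu(\Xi_\mu)\ge0$. For a global circle action one takes $\Xi_\mu=\pm1$. For a local action the weights themselves are permuted by the holonomy, and $\Xi_\mu$ must be natural in $\mu$. The vector dual to $\mu$ in a basic metric $h$ is natural and is nonzero for $\mu\ne0$; for $\mu=0$ the section $\zeta$ takes its place. The price is that $\Xi_\mu$ varies with the point, so that $v_\mu=\Xi_\mu^\sharp$ is not a Killing field and new terms of order $s$ appear. The heart of the matter (Lemma~\ref{lem:zero}) is that at a zero of $v_\mu$ the new terms cancel exactly and the margin seen in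 the plane survives.

\section{Proof of the analytic theorem}\label{sec:analysis}

Fix $\rho_\alpha$, an invariant metric and $h$ as in Lemma~\ref{lem:basic}, and normalize $|\zeta|_h=1$. Let $E=S\otimes V$. By (D1) we must show $\operatorname{ind}D^+=0$.

\subsection{Weights}
An action of a simply connected Lie group on a manifold lifts uniquely to an action on any covering space. The additive group $\mathfrak t_\alpha$ acts through $T_\alpha$ on $P_{SO}|_{U_\alpha}$, so it acts on $P_{\mathrm{Spin}}|_{U_\alpha}$. By uniqueness of lifts this action commutes with $\mathrm{Spin}$, and over $U_{\alpha\beta}$ it corresponds under $d\xi_{\alpha\beta}$ to the action of $\mathfrak t_\beta$. An element of $\Lambda_\alpha$ covers the identity of $P_{SO}$, so it acts by $\pm1\in\mathrm{Spin}$, and the sign is constant because $U_\alpha$ is connected. Hence the torus $T'_\alpha=\mathfrak t_\alpha/2\Lambda_\alpha$ acts on $E|_{U_\alpha}$, preserving metric, grading, Clifford multiplication and connection. The pull-backs $R_\eta u=\exp(\eta)^*u$ form a unitary representation on $L^2(U_\alpha,E)$ commuting with $D$. The characters of $T'_\alpha$ are $e^{i\mu(\eta)}$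 with $\mu$ in
\[
\widehat\Lambda_\alpha=\{\mu\in\mathfrak t_\alpha^*:\mu(\Lambda_\alpha)\subset\pi\mathbb Z\}.
\]
A section $w$ over $U_\alpha$ has \emph{weight $\mu$} if $R_\eta w=e^{i\mu(\eta)}w$ for all $\eta$. With normalized Haar measure put $u_\mu=\int_{T'_\alpha}e^{-i\mu(\eta)}R_\eta u\,d\eta$. Then $u=\sum_\mu u_\mu$ is the orthogonal decomposition of $u\in L^2(U_\alpha,E)$ into weights. If $u$ is smooth, so is $u_\mu$, and $(Du)_\mu=D(u_\mu)$. Multiplication by a basic function preserves weights. The restriction of $u_\mu$ to an invariant open set depends only on the restriction of $u$, and over $U_{\alpha\beta}$ the weight $\mu\in\widehat\Lambda_\beta$ is the weight $\mu\circ d\xi_{\alpha\beta}\in\widehat\Lambda_\alpha$. This last correspondence is where purity enters: it is a bijection because $\xi_{\alpha\beta}$ is an isomorphism.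

On a section of given weight, differentiation along an orbit is an algebraic operation. For $R\in\operatorname{End}(T_xX)$ put $\omega_R=\sum_ic(e_i)c(Re_i)$; this is linear in $R$ and independent of the orthonormal basis. For a vector field $Z$, write $\nabla Z$ for the endomorphism $e\mapsto\nabla_eZ$; it is skew if $Z$ is a Killing field.

\begin{lemma}\label{lem:lie}
If $w$ is a smooth section of $E|_{U_\alpha}$ of weight $\mu$ and $\eta\in\mathfrak t_\alpha$, then
\begin{equation}\label{eq:lie}
\nabla_{\eta^\sharp}w=i\mu(\eta)\,w+\tfrac14\,\omega_{\nabla\eta^\sharp}\,w .
\end{equation}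
\end{lemma}

\begin{proof}
Let $\mathcal L_\eta=\frac{d}{dr}\big|_{r=0}R_{r\eta}$, so $\mathcal L_\eta w=i\mu(\eta)w$. On sections of a bundle associated with $P_{\mathrm{Spin}}$, regarded as equivariant functions, $\mathcal L_\eta$ and $\nabla_{\eta^\sharp}$ are derivatives along two $\mathrm{Spin}$-invariant lifts of $\eta^\sharp$. Their difference is a section of the bundle of Lie algebras $\mathfrak{spin}\cong\mathfrak{so}$, the same for all associated bundles. On $TX$ we have $\mathcal L_\eta Y=[\eta^\sharp,Y]=\nabla_{\eta^\sharp}Y-\nabla_Y\eta^\sharp$, so the section is $-\nabla\eta^\sharp$. A skew endomorphism $R$ acts on spinors by the unique element in the span of the $c(e_i)c(e_j)$, $i<j$, whose commutator with $c(Y)$ is $c(RY)$. The Clifford relation gives $[c(e)c(e'),c(Y)]=2\langle e,Y\rangle c(e')-2\langle e',Y\rangle c(e)$, hence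
\[
[\omega_R,c(Y)]=\sum_i\bigl(2\langle e_i,Y\rangle c(Re_i)-2\langle Re_i,Y\rangle c(e_i)\bigr)=2c(RY)-2c(R^TY),
\]
which is $4c(RY)$ for skew $R$. So the element is $\frac14\omega_R$, and $\mathcal L_\eta=\nabla_{\eta^\sharp}-\frac14\omega_{\nabla\eta^\sharp}$ on $S$. On $V$ the two derivatives agree by \eqref{eq:basicconn}.
\end{proof}

\subsection{The deformation}
For $\mu\in\widehat\Lambda_\alpha$ define $\Xi_\mu\colon U_\alpha\to\mathfrak t_\alpha$ by
\[
\Xi_\mu(x)=\frac{h_x^{-1}\mu}{|\mu|_{h_x}}\quad(\mu\ne0),\qquad\Xi_0(x)=\zeta(x),\qquad\text{and put }v_\mu=\Xi_\mu^\sharp ,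
\]
where $h_x^{-1}\mu\in\mathfrak t_\alpha$ is the vector dual to $\mu$. Each $\Xi_\mu$ is smooth, $T_\alpha$-invariant and of $h$-length one, and
\begin{equation}\label{eq:positive}
\mu(\Xi_\mu)=|\mu|_h\ge0 .
\end{equation}
The field $v_\mu$ is $T_\alpha$-invariant, because $T_\alpha$ is abelian and $\Xi_\mu$ is invariant; so $ic(v_\mu)$ preserves the weight space $\mu$ and is self-adjoint on it. Moreover $|v_\mu|\le C_0$, the maximum over $X$ of the norm of the bundle map $\mathfrak t\to TX$. Thus $\Phi_\alpha u=\sum_\mu ic(v_\mu)u_\mu$ is a self-adjoint operator of norm at most $C_0$ on $L^2(U_\alpha,E)$ which commutes with bounded basic functions. Since $h$ and $\zeta$ are global, the fields $v_\mu$ on $U_\alpha$ and $U_\beta$ agree on $U_{\alpha\beta}$ for corresponding weights. So the sections $\Phi_\alpha(u|_{U_\alpha})$ fit together to a section $\Phi u$. The operator $\Phi$ is bounded on $L^2(X,E)$ because the cover is finite, it is odd, it commutes with smooth basic functions, and it is self-adjoint because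
\[
\langle\Phi u,u'\rangle=\sum_\alpha\langle\Phi_\alpha u,\rho_\alpha u'\rangle_{L^2(U_\alpha)}=\sum_\alpha\langle\rho_\alpha u,\Phi_\alpha u'\rangle_{L^2(U_\alpha)}=\langle u,\Phi u'\rangle .
\]
It is not a differential operator, since it acts differently on different weights, but boundedness is all that the index requires. Put $D_s=D+s\Phi$ on $H^1$. It is self-adjoint, and $\operatorname{ind}D_s^+=\operatorname{ind}D^+$ because $\Phi\colon H^1\to L^2$ is compact by Rellich's theorem. We shall find $\kappa>0$, $C'$ and $s_0$ with
\begin{equation}\label{eq:main}
\|D_su\|^2\ge(\kappa s-C')\|u\|^2\qquad(u\in H^1,\ s\ge s_0).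
\end{equation}
For large $s$ the self-adjoint operator $D_s$ is then injective with closed range, hence bijective, so $D_s^+$ is bijective and Theorem~\ref{thm:analytic} follows. Since $D_s\colon H^1\to L^2$ is continuous, it suffices to prove \eqref{eq:main} for smooth $u$.

\subsection{Reduction to one chart and one weight}
The functions $\chi_\alpha=\rho_\alpha/(\sum_\beta\rho_\beta^2)^{1/2}$ are smooth and basic, $\sum\chi_\alpha^2=1$, and so $\sum\chi_\alpha\,d\chi_\alpha=0$. Let $K_\alpha=\operatorname{supp}\chi_\alpha$, a compact union of orbits in $U_\alpha$.

\begin{proposition}\label{prop:local}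
There are $\kappa>0$, $C$ and $s_0$ such that for all $\alpha$, all $\mu\in\widehat\Lambda_\alpha$ and all smooth $w$ of weight $\mu$ supported in $K_\alpha$,
\[
\|(D+is\,c(v_\mu))w\|^2\ge(\kappa s-C)\|w\|^2\qquad(s\ge s_0).
\]
\end{proposition}

The point is that the constants do not depend on $\mu$, which ranges over an infinite set.

\begin{proof}[Proposition~\ref{prop:local} implies \eqref{eq:main}]
By (D2), $D_s(\chi_\alpha u)=\chi_\alpha D_su+c(d\chi_\alpha)u$. Take squared norms and sum over $\alpha$. The cross terms add up to $2\operatorname{Re}\langle D_su,c(\sum\chi_\alpha d\chi_\alpha)u\rangle=0$, so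
\[
\|D_su\|^2=\sum_\alpha\|D_s(\chi_\alpha u)\|^2-\sum_\alpha\|c(d\chi_\alpha)u\|^2 .
\]
The last sum is at most $\sup\sum|d\chi_\alpha|^2\cdot\|u\|^2$. The weight $\mu$ part of $D_s(\chi_\alpha u)\in L^2(U_\alpha,E)$ is $(D+is\,c(v_\mu))(\chi_\alpha u_\mu)$, and $\chi_\alpha u_\mu$ is smooth of weight $\mu$ with support in $K_\alpha$. Sum the inequality of the proposition and use $\sum_{\alpha,\mu}\|\chi_\alpha u_\mu\|^2=\sum_\alpha\|\chi_\alpha u\|^2=\|u\|^2$.
\end{proof}

\subsection{The square of the deformed operator}
Let $\Xi\colon U_\alpha\to\mathfrak t_\alpha$ be any smooth $T_\alpha$-invariant map and $v=\Xi^\sharp$. Write $\Xi=\sum_bg_b\eta_b$ in a basis of $\mathfrak t_\alpha$, so that $v=\sum_bg_b\eta_b^\sharp$ with invariant functions $g_b$. Then $\nabla v=A+B$, where at each point $x$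
\[
A=\sum_bg_b(x)\nabla\eta_b^\sharp,\qquad Be=\sum_b(e\,g_b)\,\eta_b^\sharp=(d_e\Xi)^\sharp .
\]
Here $A$ is the covariant derivative at $x$ of the Killing field generated by the frozen vector $\Xi(x)$, so $A$ is skew, and $B$ measures the variation of $\Xi$. Invariance gives $\operatorname{tr}B=\sum_b\eta_b^\sharp g_b=0$. Put
\[
J=A+B-B^T,
\]
a skew endomorphism, and let $\|\cdot\|_1$ denote the trace norm, the sum of the singular values.

\begin{lemma}\label{lem:bochner}
For smooth $w$ of weight $\mu$,
\[
(D+is\,c(v))^2w=\bigl(D^2+s^2|v|^2+2s\,\mu(\Xi)+\tfrac{is}2\,\omega_J\bigr)w,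
\]
and $\frac i2\omega_J$ is self-adjoint with $\frac i2\omega_J\ge-\frac12\|J\|_1$.
\end{lemma}

\begin{proof}
By the Leibniz rule and the Clifford relation,
\[
Dc(v)+c(v)D=\sum_ic(e_i)c(\nabla_{e_i}v)+\sum_i\bigl(c(e_i)c(v)+c(v)c(e_i)\bigr)\nabla_{e_i}=\omega_{A+B}-2\nabla_v .
\]
At $x$ the vector $v(x)$ is the value of the field generated by $\Xi(x)$, so \eqref{eq:lie} gives $\nabla_vw=i\mu(\Xi)w+\frac14\omega_Aw$. Since $(ic(v))^2=|v|^2$, the square equals $D^2+s^2|v|^2+2s\mu(\Xi)+is(\frac12\omega_A+\omega_B)$ on $w$. For symmetric $R$, an eigenbasis shows $\omega_R=-\operatorname{tr}R$. The symmetric part of $B$ has trace zero, so $\omega_B=\frac12\omega_{B-B^T}$, which gives the formula. Choose orthonormal vectors $e_j,e_j'$ with $Je_j=k_je_j'$, $Je_j'=-k_je_j$, and $J=0$ on their complement. Then $\|J\|_1=2\sum|k_j|$ and $\frac i2\omega_J=\sum_jk_j\,ic(e_j)c(e_j')$, and each $ic(e_j)c(e_j')$ is a self-adjoint involution.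
\end{proof}

Take $\Xi=\Xi_\mu$ and $w$ as in Proposition~\ref{prop:local}. Pair the formula with $w$, discard the term $2s\mu(\Xi)\ge0$ by \eqref{eq:positive}, and apply (D3) and (D4). With $f=|w|$ and $s\ge0$,
\begin{equation}\label{eq:kato}
\|(D+is\,c(v))w\|^2\ge\int_X\Bigl(|df|^2+\bigl(s^2|v|^2-\tfrac s2\|J\|_1\bigr)f^2\Bigr)-\sup_X\|\mathcal R\|\int_Xf^2 .
\end{equation}
The problem is now scalar. Where $v\ne0$ the term $s^2|v|^2$ wins. Near a zero of $v$, the operator $-\Delta+s^2|v|^2$ looks like an oscillator whose frequencies are $s$ times the singular values of $\nabla v$, with lowest eigenvalue $s\|\nabla v\|_1$. So we must compare $\|\nabla v\|_1$ with $\frac12\|J\|_1$.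

\subsection{The margin at a zero}

\begin{lemma}\label{lem:zero}
Let $\Xi\colon U_\alpha\to\mathfrak t_\alpha$ be smooth, $T_\alpha$-invariant and nowhere zero. If $v(x)=0$, then at $x$
\[
\|\nabla v\|_1-\tfrac12\|J\|_1=\tfrac12\|A\|_1>0 .
\]
\end{lemma}

\begin{proof}
Let $Z$ be the Killing field generated by $\eta_0=\Xi(x)\ne0$. Then $Z(x)=v(x)=0$ and $A=\nabla Z$ at $x$. Let $O\subset T_xX$ be the tangent space of the orbit.

First, $A$ vanishes on $O$: at $x$ we have $\nabla_{\eta^\sharp}Z=\nabla_Z\eta^\sharp+[\eta^\sharp,Z]=0$, since $Z(x)=0$ and the torus is abelian. As $A$ is skew, $\operatorname{im}A=(\ker A)^\perp$ is orthogonal to $O$. Second, $B$ has image in $O$ by its definition and vanishes on $O$ because $\Xi$ is invariant. Third, $BA=0$: the flow of $Z$ fixes $x$ with differential $e^{rA}$ and preserves $\Xi$, so $d_{e^{rA}e}\Xi=d_e\Xi$; differentiating at $r=0$ gives $d_{Ae}\Xi=0$.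

Thus $T_xX=\operatorname{im}A\oplus N\oplus O$ orthogonally, with $N=\ker A\cap O^\perp$. The map $A$ preserves $\operatorname{im}A$ and vanishes on $N\oplus O$; the map $B$ sends $N$ to $O$ and vanishes on $\operatorname{im}A\oplus O$. In this decomposition, with $B_0=B|_N\colon N\to O$,
\[
\nabla v=\begin{pmatrix}A&0&0\\0&0&0\\0&B_0&0\end{pmatrix},\qquad J=\begin{pmatrix}A&0&0\\0&0&-B_0^T\\0&B_0&0\end{pmatrix}.
\]
The matrix $(\nabla v)^T\nabla v$ is block diagonal with blocks $A^TA$, $B_0^TB_0$, $0$, and $J^TJ$ is block diagonal with blocks $A^TA$, $B_0^TB_0$, $B_0B_0^T$. Hence $\|\nabla v\|_1=\|A\|_1+\|B_0\|_1$ and $\|J\|_1=\|A\|_1+2\|B_0\|_1$, which gives the equality. If $A=0$, the elements $\exp(r\eta_0)$ fix $x$ with identity differential, so they act trivially on the connected set $U_\alpha$ by Lemma~\ref{lem:rigid}. This contradicts effectiveness, since $\eta_0\ne0$.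
\end{proof}

\begin{example}\label{ex:cancel}
Let $T^2$ act on $\mathbb C\times\mathbb R\times S^1$ with the flat metric and coordinates $(z,y,\phi)$, the first circle rotating $z$ and the second translating $\phi$. Take $\Xi=(1,y)$, so $v=\partial_\theta+y\,\partial_\phi$ vanishes where $z=0$, $y=0$. There $A$ is the rotation of $\mathbb C$ and $B\partial_y=\partial_\phi$. The oscillator with potential $s^2(|z|^2+y^2)$ gives $3s$, the Clifford term costs $\frac s2\|J\|_1=2s$, and the margin is $s$, as in Section~\ref{sub:plane}. For $\Xi=(1,y^2)$ the zero set and the margin are the same, but $B=0$ there and $v$ vanishes to second order in $y$.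
\end{example}

The second case of the example shows that $v$ may vanish degenerately, and the zero set of $v_\mu$ changes with $\mu$. We therefore do not use tubular neighborhoods of zero sets. We use compactness, and a lower bound that depends only on $\|\nabla v\|_1$ at points where $v$ is small.

\subsection{Uniformity in the weight}
For $\mu\ne0$ the map $\Xi_\mu$ depends only on the ray of $\mu$. So all $\Xi_\mu$ on $U_\alpha$ belong to one smooth family $\Xi^m$ with compact parameter space $\mathcal P_\alpha=S_\alpha\sqcup\{*\}$, where $S_\alpha$ is a Euclidean unit sphere in $\mathfrak t_\alpha^*$, $\Xi^m=h^{-1}m/|m|_h$ for $m\in S_\alpha$, and $\Xi^*=\zeta$. Every member is smooth, invariant and nowhere zero. Choose a compact neighborhood $K'_\alpha\subset U_\alpha$ of $K_\alpha$. On $K'_\alpha\times\mathcal P_\alpha$, the maps $\Xi$ and $v$ have uniform $C^2$ bounds, so $|v|$ and $\|J\|_1$ have uniformly bounded gradients. The function $G=\|\nabla v\|_1-\frac12\|J\|_1$ is continuous on $K'_\alpha\times\mathcal P_\alpha$ and positive on the compact subset $\{v=0\}$ by Lemma~\ref{lem:zero}. Hence there are $\delta,\kappa>0$, valid for the finitely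 many $\alpha$, with
\begin{equation}\label{eq:margin}
|v|<\delta\ \Longrightarrow\ G\ge2\kappa\qquad\text{on }K'_\alpha\times\mathcal P_\alpha .
\end{equation}

\begin{lemma}\label{lem:scalar}
There is $s_0$ such that for all $\alpha$, all parameters in $\mathcal P_\alpha$, all Lipschitz functions $f$ supported in $K_\alpha$ and all $s\ge s_0$,
\[
\int_X\Bigl(|df|^2+\bigl(s^2|v|^2-\tfrac s2\|J\|_1\bigr)f^2\Bigr)\ge\kappa s\int_Xf^2 .
\]
\end{lemma}

\begin{proof}
The letter $C$ denotes constants independent of $s$, $f$ and the parameter. We cut $f$ into pieces supported in balls of radius $r$. Cutting costs $r^{-2}$ and replacing $v$ by its linearization costs $s^2r^3$; both are small against $s$ when $s^{-1/2}\ll r\ll s^{-1/3}$. Take $r=s^{-2/5}$.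

Let $\{x_j\}$ be a maximal $\frac r4$-separated subset of $X$, put $\tilde\psi_j=\max(0,1-2d(\cdot,x_j)/r)$ and $\psi_j=\tilde\psi_j/(\sum_i\tilde\psi_i^2)^{1/2}$. Every point is within $\frac r4$ of some $x_j$, so some $\tilde\psi_j\ge\frac12$ there. The balls $B(x_j,\frac r8)$ are disjoint, so comparing volumes shows that for small $r$ a point lies in at most $C$ of the balls $B_j=B(x_j,r)$. As $|d\tilde\psi_j|\le2/r$, the $\psi_j$ are Lipschitz with compact support in $B_j$, $\sum\psi_j^2=1$ and $\sum|d\psi_j|^2\le Cr^{-2}=Cs^{4/5}$. For $f_j=\psi_jf$, the identity $\sum\psi_jd\psi_j=0$ gives $\sum|df_j|^2=|df|^2+f^2\sum|d\psi_j|^2$. Denoting the left side of the lemma by $I(f)$, we get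
\[
I(f)\ge\sum_jI(f_j)-Cs^{4/5}\int f^2 .
\]
Consider $j$ with $f_j\not\equiv0$. Then $B_j$ meets $K_\alpha$, so $B_j\subset K'_\alpha$ for large $s$. Let $C_1$ bound $|\nabla v|$ on $K'_\alpha\times\mathcal P_\alpha$.

\emph{Case 1: $|v(x_j)|\ge(1+C_1)r$.} Then $|v|\ge r$ on $B_j$, so $s^2|v|^2-\frac s2\|J\|_1\ge s^{6/5}-Cs\ge2\kappa s$ for large $s$, and $I(f_j)\ge2\kappa s\int f_j^2$.

\emph{Case 2: $|v(x_j)|<(1+C_1)r$.} Use normal coordinates $y\in T_{x_j}X$ and the orthonormal frame that is parallel along radial geodesics. Put $v_0=v(x_j)$ and $H=\nabla v(x_j)$. The frame has vanishing covariant derivative at $x_j$, so the components of $v$ are $v_0+Hy+O(r^2)$ on $B_j$. Since $|v_0+Hy|\le Cr$,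
\[
|v|^2\ge|v_0+Hy|^2-Cr^3 .
\]
As in the plane we want a vector field $Y$ with $|Y|\le|v|$ up to errors and with large divergence. The field $Hy$ has divergence only $\operatorname{tr}H$, so we replace $H$ by $|H|=(H^TH)^{1/2}$, which satisfies $\bigl||H|y\bigr|=|Hy|$ and $\operatorname{tr}|H|=\|H\|_1$. Write $v_0=-Hy_0+v''$ with $v''\perp\operatorname{im}H$, and let $Y$ be the vector field on $B_j$ with coordinate components $|H|(y-y_0)$. Their Euclidean norm is $|H(y-y_0)|\le|H(y-y_0)+v''|=|v_0+Hy|\le Cr$. In normal coordinates $g_{il}=\delta_{il}+O(r^2)$ with first derivatives $O(r)$. Hence $|Y|_g^2\le|v_0+Hy|^2+Cr^4\le|v|^2+Cr^3$ and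
\[
\operatorname{div}_gY=\sum_i\partial_iY^i+\sum_iY^i\,\partial_i\log\sqrt{\det g}\ \ge\ \|H\|_1-Cr .
\]
Since $2f_j\,Yf_j=Y(f_j^2)$ and $f_j$ has compact support in $B_j$, integration by parts gives
\[
0\le\int|df_j+sf_jY|^2=\int\bigl(|df_j|^2-s\operatorname{div}_g(Y)f_j^2+s^2|Y|_g^2f_j^2\bigr),
\]
and so $\int(|df_j|^2+s^2|v|^2f_j^2)\ge(s\|H\|_1-Csr-Cs^2r^3)\int f_j^2$. On $B_j$ we also have $\|J\|_1\le\|J(x_j)\|_1+Cr$. For large $s$, $|v(x_j)|<\delta$, so $G(x_j)\ge2\kappa$ by \eqref{eq:margin}. With $sr=s^{3/5}$ and $s^2r^3=s^{4/5}$ we obtain $I(f_j)\ge(2\kappa s-Cs^{4/5})\int f_j^2$.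

Summing over $j$ and using $\sum f_j^2=f^2$ gives $I(f)\ge(2\kappa s-Cs^{4/5})\int f^2\ge\kappa s\int f^2$ for large $s$.
\end{proof}

Inequality \eqref{eq:kato} and Lemma~\ref{lem:scalar} prove Proposition~\ref{prop:local}, hence \eqref{eq:main}. This completes the proof of Theorem~\ref{thm:analytic}.

\begin{remark}\label{rem:hyp}
The spin structure and the assumption that $V$ is basic are used in \eqref{eq:lie}, which would otherwise contain a further term that enters the square at order $s$, the order of the margin. It is not enough that the action lift to $V$: the rotation of $S^2$ lifts to the complex line bundle $V=TS^2$, and $\int_{S^2}\hat{A}\,\mathrm{ch}(V)=2$. The section $\zeta$ is used only on weight $0$.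
\end{remark}

\section{The Euler class of the flat bundle}\label{sec:euler}

The primary obstruction to a nowhere zero section of an oriented vector bundle is its Euler class. We show that for $\mathfrak t$ it vanishes rationally after a finite cover. Because the section must be basic, we need this not on $M$ but on a space through which only basic information passes; the nerve of the cover is such a space and is a finite complex.

\subsection{Level structure}
A \emph{level structure} on a pure structure of rank $k$ is a family of isomorphisms $\varphi_\alpha\colon\Lambda_\alpha/3\Lambda_\alpha\to(\mathbb Z/3)^k$ with $\varphi_\beta\circ d\xi_{\alpha\beta}=\varphi_\alpha$ whenever $U_{\alpha\beta}\ne\emptyset$. It orients $\mathfrak t$: call a basis of $\Lambda_\alpha$ positive if its image under $\varphi_\alpha$ has determinant $1$ in $\mathbb Z/3$. Two bases differ by a matrix of determinant $\pm1$, and $1\ne-1$ in $\mathbb Z/3$, so this is an orientation of $\mathfrak t_\alpha$, and the $d\xi_{\alpha\beta}$ preserve it.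

\begin{lemma}\label{lem:level}
Let $M$ be a closed connected manifold with a pure structure. There is a connected finite cover $M'\to M$ with a pure structure and a level structure such that orbits map onto orbits.
\end{lemma}

\begin{proof}
Let $\tilde M$ be the space of pairs $(y,\varphi)$ with $y\in M$ and $\varphi\colon\Lambda_y/3\Lambda_y\to(\mathbb Z/3)^k$ an isomorphism. Over $U_\alpha$ it is the disjoint union of sheets $U_\alpha\times\{\varphi\}$, where $\varphi$ runs through the finitely many isomorphisms $\Lambda_\alpha/3\Lambda_\alpha\to(\mathbb Z/3)^k$. For $\alpha\neq\beta$ the sheets $U_\alpha\times\{\varphi\}$ and $U_\beta\times\{\varphi'\}$ meet in a copy of $U_{\alpha\beta}$ if $U_{\alpha\beta}\neq\emptyset$ and $\varphi'\circ d\xi_{\alpha\beta}=\varphi$, and are disjoint otherwise. So the sheets, with the same actions and the same $\xi_{\alpha\beta}$, form a pure structure, and the labels $\varphi$ form a level structure. Sheets are connected, so both structures restrict to a component $M'$.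
\end{proof}

\subsection{The nerve}
Let $M$ have a pure structure with a level structure. Let $\mathcal N$ be the nerve of the cover: the finite simplicial complex with a vertex for each $\alpha$ and a simplex for each set of indices whose charts have a common point. Two or three open stars $\mathrm{St}(\alpha)$ meet exactly when the corresponding charts do. By \eqref{eq:cocycle} the products $\mathrm{St}(\alpha)\times\mathfrak t_\alpha$ glue along the $d\xi_{\alpha\beta}$ to an oriented flat bundle $\mathfrak t_{\mathcal N}\supset\Lambda_{\mathcal N}$ over $\mathcal N$, and the $\varphi_\alpha$ trivialize $\Lambda_{\mathcal N}/3\Lambda_{\mathcal N}$. The map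
\[
\nu\colon M\to\mathcal N,\qquad\nu(x)=\sum_\alpha\rho_\alpha(x)\,\alpha,
\]
is constant on orbits, and $\nu^{-1}(\mathrm{St}(\alpha))=\{\rho_\alpha>0\}\subset U_\alpha$. The transition maps agree, so $\nu^*\mathfrak t_{\mathcal N}=\mathfrak t$.

Recall that an oriented rank $k$ bundle $\mathfrak t_{\mathcal N}$ has a Thom class in $H^k(\mathfrak t_{\mathcal N},\mathfrak t_{\mathcal N}\setminus0;\mathbb Q)$, restricting on each fiber to the orientation class, and that the Euler class $e(\mathfrak t_{\mathcal N})$ is its image in $H^k(\mathfrak t_{\mathcal N};\mathbb Q)$ pulled back by the zero section.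

\begin{proposition}\label{prop:euler}
$e(\mathfrak t_{\mathcal N})=0$ in $H^k(\mathcal N;\mathbb Q)$.
\end{proposition}

The argument is Sullivan's. In the torus bundle $\mathfrak t_{\mathcal N}/\Lambda_{\mathcal N}$ the Euler class is the self-intersection of the zero section. The level structure provides a $3$-torsion section disjoint from the zero section, and multiplication by $3$ shows that rational cohomology cannot tell the two sections apart.

\begin{proof}
Let $\mathbb T=\mathfrak t_{\mathcal N}/\Lambda_{\mathcal N}$, with zero section $\sigma_0$. Choose a fiber metric on $\mathfrak t_{\mathcal N}$ and, by compactness of $\mathcal N$, an $\varepsilon>0$ less than half the length of every nonzero lattice vector. The open $\varepsilon$-disc bundle $\mathbb D$ embeds in both $\mathfrak t_{\mathcal N}$ and $\mathbb T$, and excision gives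
\[
H^k(\mathfrak t_{\mathcal N},\mathfrak t_{\mathcal N}\setminus0)\cong H^k(\mathbb D,\mathbb D\setminus0)\cong H^k(\mathbb T,\mathbb T\setminus0).
\]
Let $\tau\in H^k(\mathbb T;\mathbb Q)$ be the image of the Thom class. Then $\sigma_0^*\tau=e(\mathfrak t_{\mathcal N})$, and $\tau$ restricts to zero on $\mathbb T\setminus0$.

Let $[3]\colon\mathbb T\to\mathbb T$ be fiberwise multiplication by $3$. On a fiber it acts on $H^1$ by $3$, hence on $H^q$, the $q$-th exterior power of $H^1$, by $3^q$. So it acts by $3^q$ on the terms $E_2^{p,q}=H^p(\mathcal N;\mathcal H^q)$ of the Leray--Serre spectral sequence, and by $3^q$ on $E_\infty^{p,q}$. The group $H^k(\mathbb T;\mathbb Q)$ has a filtration $F^0\supset\dots\supset F^{k+1}=0$ with quotients $E_\infty^{p,k-p}$, so $[3]^*-3^{k-p}$ maps $F^p$ into $F^{p+1}$, and $\prod_{q=0}^k([3]^*-3^q)=0$. The numbers $3^q$ are distinct, so $\tau=\sum_q\tau_q$ with $[3]^*\tau_q=3^q\tau_q$.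

Fix $a\ne0$ in $(\mathbb Z/3)^k$ and $\lambda_\alpha\in\Lambda_\alpha$ with $\varphi_\alpha(\lambda_\alpha)=a$. The points $\frac13\lambda_\alpha\in\mathfrak t_\alpha/\Lambda_\alpha$ are nonzero and correspond under the transition maps, so they define a section $\sigma_1$ of $\mathbb T\setminus0$; thus $\sigma_1^*\tau=0$. We have $[3]\circ\sigma_1=\sigma_0=[3]\circ\sigma_0$. Applying $\sigma_1^*$ and $\sigma_0^*$ to $[3]^*\tau_q=3^q\tau_q$ gives
\[
\sigma_0^*\tau_q=3^q\,\sigma_1^*\tau_q,\qquad\sigma_0^*\tau_q=3^q\,\sigma_0^*\tau_q .
\]
For $q>0$ the second equation gives $\sigma_0^*\tau_q=0$ and then the first gives $\sigma_1^*\tau_q=0$. For $q=0$ the first gives $\sigma_0^*\tau_0=\sigma_1^*\tau_0$. Hence $e(\mathfrak t_{\mathcal N})=\sigma_0^*\tau=\sigma_1^*\tau=0$.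
\end{proof}

Let $\mathbb S_{\mathcal N}\to\mathcal N$ be the bundle of rays in $\mathfrak t_{\mathcal N}$, with fiber $S^{k-1}$.

\begin{corollary}\label{cor:beta}
If $k\ge2$, there is $\beta\in H^{k-1}(\mathbb S_{\mathcal N};\mathbb Q)$ whose restriction to every fiber is nonzero.
\end{corollary}

\begin{proof}
The projection $\mathfrak t_{\mathcal N}\setminus0\to\mathbb S_{\mathcal N}$ and the zero section of $\mathfrak t_{\mathcal N}$ are homotopy equivalences. In the exact sequence
\[
H^{k-1}(\mathfrak t_{\mathcal N}\setminus0)\xrightarrow{\ \delta\ }H^k(\mathfrak t_{\mathcal N},\mathfrak t_{\mathcal N}\setminus0)\to H^k(\mathfrak t_{\mathcal N})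
\]
the Thom class maps to $e(\mathfrak t_{\mathcal N})=0$, so it equals $\delta\beta$ for some $\beta$. On each fiber $\delta\beta$ restricts to the orientation class, which is nonzero, so $\beta$ restricts to a nonzero class.
\end{proof}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:strong}}\label{sec:topology}

Rational vanishing of the Euler class does not produce a section. But the pull-back of $\mathfrak t$ to its own bundle of rays has a tautological nowhere zero section, so Theorem~\ref{thm:analytic} applies there. Without twisting it says nothing, since the $\hat{A}$-class of the total space is pulled back from the lower-dimensional $M$. To recover the number on $M$ we twist by basic bundles whose Chern character is a class with nonzero integral over the fiber, and Corollary~\ref{cor:beta} supplies that class. The bundle of rays need not be spin or even-dimensional; taking its fiber product with itself repairs both.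

\subsection{Reductions}
By Lemma~\ref{lem:normalize}, $M$ has a pure structure, of rank $k$ say. If $\dim M$ is odd, replace $M$, $F$, $x$ by $M\times S^1$ with the tori acting on the first factor of $U_\alpha\times S^1$, by $F\times\mathrm{id}\colon M\times S^1\to L\times S^1$, and by $x\times\iota$ with $\iota$ a generator of $H^1(S^1;\mathbb Z)$; the pairing changes at most by sign. So let $\dim M$ be even. We may take $x$ homogeneous with $\deg x\equiv\dim M\pmod4$, since otherwise the pairing is zero for reasons of degree; thus $\deg x$ is even. Passing to the cover of Lemma~\ref{lem:level} multiplies the pairing by the degree, and the cover is spin. So we assume that $M$ has a level structure. Fix a basic metric $h$ on $\mathfrak t$, and let $y\in H^{\dim M}(M;\mathbb Q)$ be the top-degree part of $\hat{A}(TM)\cup F^*x$. We must show $\langle y,[M]\rangle=0$.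

\subsection{The auxiliary manifold}
Let $k\ge2$. For a real vector space $W$ let $S(W)$ be its sphere of rays, let $\mathbb S\to M$ be the bundle of rays in $\mathfrak t$, and let
\[
\pi\colon X=\mathbb S\times_M\mathbb S\to M .
\]
This is a closed connected manifold of even dimension $\dim M+2k-2$, with fiber $Q=S^{k-1}\times S^{k-1}$. Over $U_\alpha$ it is $U_\alpha\times S(\mathfrak t_\alpha)\times S(\mathfrak t_\alpha)$, and the transition maps of the fiber do not depend on the point of $U_{\alpha\beta}$. So letting $T_\alpha$ act on the factor $U_\alpha$ alone defines a pure structure on $X$, whose flat bundle is $\pi^*\mathfrak t$. Write points of $X$ as $(p,\ell_1,\ell_2)$.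

\emph{The section.} Let $\zeta(p,\ell_1,\ell_2)$ be the vector of $h_p$-length one on the ray $\ell_1$. It is smooth and nowhere zero, and it is basic since $h$ is basic and $\ell_1$ is constant along orbits in a chart.

\emph{The tangent bundle.} Identify $\mathbb S$ with the $h$-unit sphere bundle. Its vertical tangent bundle plus the radial line is the pull-back of $\mathfrak t$, so
\[
TX\oplus\mathbb R^2\cong\pi^*(TM\oplus\mathfrak t\oplus\mathfrak t).
\]
A manifold is spin, for either orientation of each component, exactly when $w_1$ and $w_2$ vanish. The bundles $TM$ and $\mathfrak t$ are orientable, $w_2(TM)=0$, and $w_2(\mathfrak t\oplus\mathfrak t)=2w_2(\mathfrak t)+w_1(\mathfrak t)^2=0$. So $X$ is spin; fix an orientation and a spin structure. Since $\mathfrak t$ has a flat connection, its rational Pontryagin classes vanish by Chern--Weil theory, and $\hat{A}(TX)=\pi^*\hat{A}(TM)$.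

\emph{The target.} Let $Z=(\mathbb S_{\mathcal N}\times_{\mathcal N}\mathbb S_{\mathcal N})\times L$, a compact Hausdorff space, and use $\nu^*\mathfrak t_{\mathcal N}=\mathfrak t$ to define the continuous map
\[
G\colon X\to Z,\qquad G(p,\ell_1,\ell_2)=\bigl((\nu(p),\ell_1,\ell_2),F(p)\bigr).
\]
It is constant on orbits, since $\nu$ and $F$ are and the rays do not change along orbits in a chart. Let $\beta_1,\beta_2\in H^{k-1}(Z;\mathbb Q)$ be the pull-backs of $\beta$ from the two factors, and $\gamma=G^*(\beta_1\cup\beta_2)\in H^{2k-2}(X;\mathbb Q)$. The map $G$ identifies the fiber of $\pi$ over $p$ with the product of two fibers of $\mathbb S_{\mathcal N}$ over $\nu(p)$. By Corollary~\ref{cor:beta} and the K\"unneth theorem, $\gamma$ restricts to a nonzero top-degree class on every fiber of $\pi$.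

If $k=1$, no auxiliary manifold is needed: the level structure orients each line $\mathfrak t_\alpha$ compatibly, and the positive $h$-unit vector is a smooth basic nowhere zero section. In this case put $X=M$, $\pi=\mathrm{id}$, $Q=\mathrm{pt}$, $Z=L$, $G=F$, $\beta_1\cup\beta_2=1$ and $\gamma=1$.

\subsection{From cohomology classes to basic bundles}
For a space with the homotopy type of a finite CW complex, the Chern character $K^0\otimes\mathbb Q\to H^{\mathrm{ev}}(\,\cdot\,;\mathbb Q)$ is an isomorphism (Atiyah--Hirzebruch).

\begin{lemma}\label{lem:CW}
$Z$ has the homotopy type of a finite CW complex.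
\end{lemma}

\begin{proof}
Let $k\ge2$ and let $Z_p$ be the part of $\mathbb S_{\mathcal N}\times_{\mathcal N}\mathbb S_{\mathcal N}$ over the $p$-skeleton of $\mathcal N$. The bundle is trivial over each closed simplex, so $Z_p$ arises from $Z_{p-1}$ by attaching finitely many copies of $\Delta^p\times Q$ along maps defined on $\partial\Delta^p\times Q$. Suppose $Z_{p-1}$ is homotopy equivalent to a finite CW complex $K$. The inclusion $\partial\Delta^p\times Q\subset\Delta^p\times Q$ is a finite CW pair, hence a cofibration, so the homotopy type of the attached space does not change if $Z_{p-1}$ is replaced by $K$ and the attaching maps are deformed. Deform them to cellular maps; the result is a finite CW complex. Induct on $p$ and multiply by $L$.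
\end{proof}

The class $\beta_1\cup\beta_2\cup x$ on $Z$ has even degree $2k-2+\deg x$. So there are complex vector bundles $W_1,W_2$ on $Z$ and an integer $N\ge1$ with $\mathrm{ch}(W_1)-\mathrm{ch}(W_2)=N\beta_1\cup\beta_2\cup x$. By Lemma~\ref{lem:pullback}, $G^*W_i$ is isomorphic to a basic bundle $V_i$. Theorem~\ref{thm:analytic} gives
\[
0=\int_X\hat{A}(TX)\bigl(\mathrm{ch}(V_1)-\mathrm{ch}(V_2)\bigr)=N\int_X\pi^*\bigl(\hat{A}(TM)\cup F^*x\bigr)\cup\gamma=N\int_X\pi^*y\cup\gamma ,
\]
the last step because $\deg\gamma=\dim X-\dim M$. Since $M$ is connected, $y$ is represented by a top-degree form supported in a ball $B$ over which $X$ is $B\times Q$. Represent $\gamma$ by a closed form. Its integral over $\{p\}\times Q$ is a number $\lambda$ independent of $p\in B$ by Stokes' theorem, and $\lambda\ne0$. By Fubini's theorem $\int_X\pi^*y\cup\gamma=\pm\lambda\langle y,[M]\rangle$. Hence $\langle y,[M]\rangle=0$, which proves Theorem~\ref{thm:strong}, and with it Theorem~\ref{thm:main}. \qed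

\section{The rational converse}\label{sec:converse}

We prove Theorem~\ref{thm:converse}. If $mb=[M]$ with $m\ne0$ and $M$ as in the theorem, then $m\hat{A}(b)=\hat{A}(M)=0$ by Theorem~\ref{thm:main}. For the converse we write a multiple of $b$ as a sum of manifolds with circle actions and join the summands along free orbits. An ordinary connected sum would need fixed points with matching representations; free orbits always exist and all look alike.

\subsection{Generators}
For a vector bundle with Pontryagin class $\prod_j(1+t_j)$ let $s_i=\sum_jt_j^i$; this class is additive under direct sums. We use Thom's description of rational bordism: $\Omega^{\mathrm{Spin}}_*\otimes\mathbb Q\cong\Omega^{SO}_*\otimes\mathbb Q$ is a polynomial algebra on any classes $x_i$ of dimension $4i$, $i\ge1$, with $s_i[x_i]\ne0$, and the Pontryagin numbers form a basis of the dual of its degree $4n$ part. Take $x_1=[K3]$, with $s_1=p_1=-48$, and $x_i=[\mathbb{HP}^i]$ for $i\ge2$. From $p(\mathbb{HP}^i)=(1+u)^{2i+2}(1+4u)^{-1}$, with $u$ a generator of $H^4$, we get $s_i=(2i+2-4^i)u^i$, which is nonzero for $i\ge2$. (It is zero for $i=1$, which is why $K3$ is needed.)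

In this section a spin structure on an oriented vector bundle of rank at least $3$ is regarded as a double covering of its bundle of oriented frames that is nontrivial on each fiber; no metric is involved. A group action \emph{lifts} if the group acts on the double covering compatibly. Only $\pm1\in Sp(i+1)$ act trivially on $\mathbb{HP}^i$, so the circle $\mathrm{diag}(z,1,\dots,1)$ acts effectively. The action lifts to the spin structure, because the action of the simply connected group $Sp(i+1)$ does. By Theorem~\ref{thm:main}, $\hat{A}(x_i)=0$ for $i\ge2$, while $\hat{A}(x_1)=\frac{48}{24}=2$.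

Let $\hat{A}(b)=0$. Write $b=\lambda x_1^n+\sum_{i\ge2}x_iy_i$ in $\Omega^{\mathrm{Spin}}_{4n}\otimes\mathbb Q$. The $\hat{A}$-genus is multiplicative under products, so $0=\hat{A}(b)=2^n\lambda$ and $\lambda=0$. Clear the denominators of the $y_i$, multiply once more to kill the torsion element by which the two sides may then differ, and split representatives into components. We obtain $m\ge1$ and
\begin{equation}\label{eq:sum}
mb=\sum_j\,[\mathbb{HP}^{i_j}\times N_j]\quad\text{in }\Omega^{\mathrm{Spin}}_{4n},
\end{equation}
a finite sum with $i_j\ge2$ and $N_j$ closed connected spin, possibly a point with either orientation, repetitions allowed. If the sum is empty, $mb=0=[S^{4n}]$, and $S^{4n}$ has an effective rotation. Otherwise each summand carries an effective circle action, on the first factor, that lifts to its spin structure.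

\subsection{Joining along free orbits}

\begin{lemma}\label{lem:join}
Let $P,P'$ be closed connected spin $4n$-manifolds with effective circle actions that lift to the spin structures. Then $P\sqcup P'$ is spin bordant to a closed connected spin manifold $P''$ with an effective circle action that lifts to the spin structure.
\end{lemma}

\begin{proof}
\emph{Free orbits.} A nontrivial isotropy group contains an element of prime order. By Lemma~\ref{lem:rigid} the fixed set of such an element is closed with empty interior, and there are countably many such elements, so by Baire's theorem some orbit is free. By the slice theorem it has an invariant neighborhood equivariantly diffeomorphic to $S^1\times D$, where $D$ is the closed $(4n-1)$-disc and the circle translates the first factor. Composing with a reflection of $D$ reverses the orientation behavior of the diffeomorphism.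

\emph{Uniqueness of lifted spin structures.} Let $\mathcal E$ be an equivariant oriented vector bundle over $S^1\times D$. Any two spin structures on $\mathcal E$ with lifted actions are equivariantly isomorphic. Indeed, such a structure $\tilde P$ is recovered from its restriction to $\{1\}\times D$ by the equivariant homeomorphism $S^1\times\tilde P|_{\{1\}\times D}\to\tilde P$, $(t,p)\mapsto tp$. Over the contractible $D$ the frame bundle has fundamental group $\mathbb Z/2$, so the two restrictions are isomorphic, and the isomorphism extends equivariantly.

\emph{The bordism.} Let $W$ be obtained from $(P\sqcup P')\times[0,1]$ by attaching $H=S^1\times D\times[0,1]$ along $S^1\times D\times\{0\}$ and $S^1\times D\times\{1\}$ to such neighborhoods in $P\times\{1\}$ and $P'\times\{1\}$, with reflections chosen so that $W$ is oriented. Near the corners $W$ is a product with $S^1$, so the corners can be smoothed equivariantly. The bundle $TH$ is equivariantly trivial; give it the product spin structure with the circle acting on the factor $S^1$ only. Over each of the two attaching regions $TW$ now has two spin structures with lifted actions, one from each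 side, and we glue them by an equivariant isomorphism. So $W$ is a spin bordism, with lifted circle action, from $P\sqcup P'$ to a closed manifold $P''$, and the action lifts to the induced spin structure of $P''$.

The manifold $P''$ is the union of the complements of the open tubes in $P$ and $P'$ with $S^1\times\partial D\times[0,1]$. The complements are connected, since a free orbit has codimension $4n-1\ge2$, and the connected set $S^1\times\partial D\times[0,1]$ meets both. The action is free on this set, hence effective on $P''$.
\end{proof}

The lifts are what make the gluing possible: they force the spin structures of $P$ and $P'$ to agree along the two orbits, and without this agreement the spin structure would not extend over $H$.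

Applying Lemma~\ref{lem:join} repeatedly to \eqref{eq:sum}, we represent $mb$ by a closed connected spin manifold with an effective circle action, that is, with a pure local action with one chart. This proves the first assertion of Theorem~\ref{thm:converse}.

For the second, a rational linear combination of Pontryagin numbers is the same as a linear functional $\Psi$ on $\Omega^{\mathrm{Spin}}_{4n}\otimes\mathbb Q$. Suppose it vanishes on all closed connected spin $4n$-manifolds with pure local actions of tori. Every element of $\ker\hat{A}\subset\Omega^{\mathrm{Spin}}_{4n}\otimes\mathbb Q$ has a nonzero multiple coming from some $b\in\Omega^{\mathrm{Spin}}_{4n}$ with $\hat{A}(b)=0$, and a further multiple is represented by such a manifold. So $\Psi$ vanishes on $\ker\hat{A}$, and is therefore a rational multiple of $\hat{A}$. Conversely the multiples of $\hat{A}$ vanish on all these manifolds by Theorem~\ref{thm:main}. \qed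

\begin{thebibliography}{9}

\bibitem{BLAT}
\emph{Bordism of spin 4-manifolds with local action of tori},
\texttt{http://www.ams.org/\allowbreak tran/\allowbreak 1998-350-11/\allowbreak S0002-9947-98-02355-1/\allowbreak S0002-9947-98-02355-1.pdf}

\end{thebibliography}
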